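\title{Birational extensions of regular local rings that are not spots}

\begin{abstract}
Let $R\subseteq S$ be regular local rings of the same dimension and with the same quotient field, and suppose that $S$ dominates $R$. Must $S$ be a localization of a finitely generated $R$-algebra? We show that the answer is no in every dimension $d\ge 3$, in equal characteristic $0$ or $p$ and in mixed characteristic. In the examples there is a normal local ring $T$, essentially of finite type over $R$, whose completion is reducible, and $S$ corresponds to one analytic branch of $T$. We also show that this is the only way in which $S$ can fail to be of the required form, and that it never fails when $R$ is a Nagata ring.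
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are commutative with $1$. A local ring is a ring with a unique maximal ideal; a \emph{regular} local ring is always Noetherian. A domain is \emph{normal} if it is integrally closed in its quotient field. For an element $x$ of a ring $A$ we write $A_x=A[1/x]$, and $\widehat{A}$ denotes the completion of a Noetherian local ring $A$ at its maximal ideal.

A local domain $(S,\mathfrak{n})$ \emph{dominates} a local subring $(R,\mathfrak{m})$ if $\mathfrak{n}\cap R=\mathfrak{m}$, and it \emph{birationally dominates} $R$ if, in addition, $R$ and $S$ have the same quotient field. A local ring $S$ is a \emph{spot} over $R$ if $S$ is the localization of a finitely generated $R$-algebra at a prime ideal. The following question is described in \cite{UBP} as apparently open.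

\begin{quote}
\emph{Let $R$ be a regular local ring, and let $S$ be a regular local ring with $\dim S=\dim R$ that birationally dominates $R$. Is $S$ a spot over $R$?}
\end{quote}

A spot that birationally dominates $R$ is the local ring of a point on a birational model of finite type over $\operatorname{Spec}R$, lying over the closed point. The question thus asks whether every regular $S$ of the right dimension comes from such a model. The basic example is a point on the blowup of the closed point. If $\mathfrak{m}=(x_1,\dots,x_d)$ with $d=\dim R\ge2$, then $R[x_2/x_1,\dots,x_d/x_1]/(x_1)$ is a polynomial ring in $d-1$ variables over $R/\mathfrak{m}$, and the localization of $R[x_2/x_1,\dots,x_d/x_1]$ at $(x_1,x_2/x_1,\dots,x_d/x_1)$ is a $d$-dimensional regular local ring that birationally dominates $R$.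

For $d\le1$ the answer is yes, because $S=R$. If $d=0$, then $R$ is its own quotient field. If $d=1$, then $R$ is a discrete valuation ring; a strictly larger subring of its quotient field contains the inverse of the uniformizer and so does not dominate $R$. The answer is known to be yes when $d=2$, and when $R$ is excellent; the latter case includes spots over a field, complete regular local rings, and regular local rings that contain a field of characteristic $0$ and satisfy the weak Jacobian condition. The condition $\dim S=\dim R$ cannot be dropped (Example~\ref{ex:dvr}).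

There is a good reason to guess that the answer is always yes. The ring $S$ is Noetherian, and its residue field turns out to be finite over that of $R$. Adjoin to $R$ generators of $\mathfrak{n}$ and of the residue field, normalize, and localize. The result is a normal spot $T$ with $R\subseteq T\subseteq S$ for which $\widehat{T}\to\widehat{S}$ is surjective with kernel a minimal prime. If $\widehat{T}$ is a domain, then $\widehat{T}=\widehat{S}$, which forces $T=S$. So the question is whether this normal spot over a regular local ring is analytically irreducible. It need not be.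

\begin{theorem}\label{thm:A}
Let $d\ge3$. Let $(\mathfrak{o},x\mathfrak{o})$ be a discrete valuation ring with residue field $k$, quotient field $Q$ and completion $\widehat{\mathfrak{o}}$. Let $e\ge2$ be an integer invertible in $\mathfrak{o}$, and assume that $\sigma,\tau\in x\widehat{\mathfrak{o}}$ are algebraically independent over $Q$. Then there are $d$-dimensional regular local rings $R\subset S$ such that $S$ birationally dominates $R$ and $S$ is not a spot over $R$.
\end{theorem}

By the cases $d\le 2$ above, the range $d\ge3$ is sharp. The hypotheses can be met over every countable $\mathfrak{o}$, with $e\ge2$ chosen prime to the characteristic of $k$ if that is positive. Examples are $\mathfrak{o}=\mathbb{Q}[x]_{(x)}$ with $e=2$, and $\mathfrak{o}=\mathbb{F}_p[x]_{(x)}$ or $\mathfrak{o}=\mathbb{Z}_{(p)}$ (with $x=p$) with $p\nmid e$. Indeed, the series $\sum_i\epsilon_ix^i$ with $\epsilon_i\in\{0,1\}$ are pairwise distinct, so the field $\widehat{Q}=\widehat{\mathfrak{o}}[1/x]$ is uncountable, while only countably many of its elements are algebraic over a given countable subfield. Choose $\sigma\in\widehat{Q}$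 transcendental over $Q$ and $\tau\in\widehat{Q}$ transcendental over $Q(\sigma)$, and multiply both by a power of $x\in Q$ to move them into $x\widehat{\mathfrak{o}}$. The rings $R$ and $S$ that we construct contain $\mathfrak{o}$ and have residue field $k$, so the three examples cover equal characteristic $0$, equal characteristic $p$ and mixed characteristic.

The argument sketched above is made precise by the second result.

\begin{theorem}\label{thm:B}
Let $(R,\mathfrak{m})$ be a regular local ring of dimension $d\ge1$, and let $(S,\mathfrak{n})$ be a regular local ring of dimension $d$ that birationally dominates $R$. Then $S/\mathfrak{n}$ is finite over $R/\mathfrak{m}$. There is a $d$-dimensional normal spot $(T,\mathfrak{m}_T)$ over $R$ with $R\subseteq T\subseteq S$ such that $S$ dominates $T$, $\mathfrak{m}_TS=\mathfrak{n}$ and $T/\mathfrak{m}_T=S/\mathfrak{n}$. For any such $T$ we have $\widehat{S}=\widehat{T}/\mathfrak{p}$ with $\mathfrak{p}$ a minimal prime of $\widehat{T}$, and the following are equivalent: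
\begin{enumerate}
\item[(1)] $S$ is a spot over $R$;
\item[(2)] $S=T$;
\item[(3)] $T$ is regular;
\item[(4)] $\widehat{T}$ is a domain.
\end{enumerate}
\end{theorem}

A Noetherian ring $R$ is a \emph{Nagata ring} if for every prime $\mathfrak{P}$ of $R$ and every finite extension field $L$ of the quotient field of $R/\mathfrak{P}$, the integral closure of $R/\mathfrak{P}$ in $L$ is a finite $R/\mathfrak{P}$-module. Excellent rings are Nagata rings.

\begin{theorem}\label{thm:C}
If $R$ is a regular local ring that is a Nagata ring, then every regular local ring $S$ with $\dim S=\dim R$ that birationally dominates $R$ is a spot over $R$.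
\end{theorem}

Section~\ref{sec:criterion} proves Theorem~\ref{thm:B}, which describes the shape of any counterexample. Section~\ref{sec:model} shows on a hypersurface in four variables how to produce that shape. Sections~\ref{sec:intersection}--\ref{sec:T} prove Theorem~\ref{thm:A}; of the earlier material they use only Lemma~\ref{lem:zmt} and Lemma~\ref{lem:normal}. Section~\ref{sec:nagata} proves Theorem~\ref{thm:C} and locates the point at which its proof breaks down for the rings of Theorem~\ref{thm:A}.

\section{The normal spot below $S$}\label{sec:criterion}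

To show that $S$ is not a spot one must exclude all finite sets of generators at once. Zariski's Main Theorem does this. A ring map $T\to B$ of finite type is \emph{quasi-finite} at a prime $\mathfrak{b}$ of $B$, lying over the prime $\mathfrak{t}$ of $T$, if $B_{\mathfrak{b}}/\mathfrak{t}B_{\mathfrak{b}}$ is finite over the residue field $T_{\mathfrak{t}}/\mathfrak{t}T_{\mathfrak{t}}$. The theorem \cite[Tag 00Q9]{Stacks} states: if $T\to B$ is of finite type and quasi-finite at $\mathfrak{b}$, and $T'$ is the integral closure of $T$ in $B$, then there is $\theta\in T'\setminus\mathfrak{b}$ with $T'_\theta=B_\theta$.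

\begin{lemma}\label{lem:zmt}
Let $R$, $(T,\mathfrak{m}_T)$ and $(S,\mathfrak{n})$ be local domains with $R\subseteq T\subseteq S\subseteq K$, where $K$ is the quotient field of $R$. Assume that $T$ is normal, $\mathfrak{n}\cap T=\mathfrak{m}_T$, $\mathfrak{m}_TS=\mathfrak{n}$ and $T/\mathfrak{m}_T=S/\mathfrak{n}$. If $S$ is a spot over $R$, then $S=T$.
\end{lemma}

\begin{proof}
Write $S=C_{\mathfrak{c}}$ with $C$ a finitely generated $R$-algebra and $\mathfrak{c}$ prime. The kernel of $C\to S$ lies in $\mathfrak{c}$, the preimage of $\mathfrak{n}$. Replacing $C$ by its image, we get $S=(B_0)_{\mathfrak{n}\cap B_0}$ with $B_0=R[\alpha_1,\dots,\alpha_r]\subseteq S$. Put $B=T[\alpha_1,\dots,\alpha_r]\subseteq S$ and $\mathfrak{b}=\mathfrak{n}\cap B$. Elements of $B\setminus\mathfrak{b}$ are units of $S$, so $B_{\mathfrak{b}}\subseteq S$, and $S\subseteq B_{\mathfrak{b}}$ because $B_0\subseteq B$ and $B_0\setminus\mathfrak{n}\subseteq B\setminus\mathfrak{b}$. Thus $S=B_{\mathfrak{b}}$. We have $\mathfrak{b}\cap T=\mathfrak{m}_T$ and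
\[
B_{\mathfrak{b}}/\mathfrak{m}_TB_{\mathfrak{b}}=S/\mathfrak{n}=T/\mathfrak{m}_T ,
\]
so $T\to B$ is quasi-finite at $\mathfrak{b}$. Since $B\subseteq K$, the field $K$ is the quotient field of $T$, and $T$ is normal, the integral closure of $T$ in $B$ is $T$. Hence $T_\theta=B_\theta$ for some $\theta\in T\setminus\mathfrak{b}=T\setminus\mathfrak{m}_T$. Such a $\theta$ is a unit of $T$, so $B=T$ and $S=B_{\mathfrak{b}}=T$.
\end{proof}

\begin{example}\label{ex:dvr}
Let $\sigma\in x\mathbb{Q}[[x]]$ be transcendental over $\mathbb{Q}(x)$, and embed $K=\mathbb{Q}(x,y)$ in $\mathbb{Q}((x))$ by $y\mapsto\sigma$. Then $S=K\cap\mathbb{Q}[[x]]$ is the ring of the $x$-adic valuation restricted to $K$, a discrete valuation ring with uniformizer $x$ and residue field $\mathbb{Q}$. It birationally dominates $R=\mathbb{Q}[x,y]_{(x,y)}$. The hypotheses of Lemma~\ref{lem:zmt} hold with $T=R$, and $S\ne R$ because the dimensions differ. So $S$ is a regular local ring that birationally dominates $R$ and is not a spot over $R$. Here $\widehat{S}=\widehat{R}/(y-\sigma)$: the ring $S$ belongs to a formal curve that is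 not algebraic. When $\dim S=\dim R$, a formal branch of full dimension has to take the place of this curve.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $K$ be the common quotient field, $k=R/\mathfrak{m}$ and $\kappa=S/\mathfrak{n}$.

\emph{The residue field extension is finite.} Nothing is assumed about how $S$ is generated over $R$, so finiteness has to come from a statement about arbitrary rings dominating $R$. We use Abhyankar's inequality \cite[Theorem 6.6.7]{HS}. Let $\mathcal{V}$ be a valuation ring of $K$ that dominates the Noetherian local domain $R$, with value group $G$ and residue field $\kappa(\mathcal{V})$. Then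
\[
\dim_{\mathbb{Q}}(G\otimes\mathbb{Q})+\operatorname{trdeg}_k\kappa(\mathcal{V})\le\dim R ,
\]
and if equality holds, then $\kappa(\mathcal{V})$ is a finitely generated field extension of $k$. Since $S$ is regular, its associated graded ring is a polynomial ring $\kappa[X_1,\dots,X_d]$, which is a domain. Hence the $\mathfrak{n}$-adic order $a\mapsto\max\{i:a\in\mathfrak{n}^i\}$ extends to a valuation of $K$ with value group $\mathbb{Z}$. Its ring $\mathcal{V}$ dominates $S$, hence $R$. Sending a quotient $a/b$ of elements of equal order to the quotient of their initial forms identifies $\kappa(\mathcal{V})$ with $\kappa(X_2/X_1,\dots,X_d/X_1)$, which has transcendence degree $d-1$ over $\kappa$. The inequality reads $1+(d-1)+\operatorname{trdeg}_k\kappa\le d$. So $\kappa$ is algebraic over $k$, equality holds, and $\kappa(\mathcal{V})$ is finitely generated over $k$. A subextension of a finitely generated field extension is finitely generated, so $\kappa$ is finitely generated and algebraic, that is, finite over $k$.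

\emph{Existence of $T$.} Let $R'=R[a_1,\dots,a_r]\subseteq S$, where the $a_i$ consist of generators of $\mathfrak{n}$ and lifts of generators of $\kappa$ over $k$. We need the normalization of $R'$ to be finite. A Noetherian local ring is \emph{analytically unramified} if its completion is reduced, and Rees' theorem \cite[Theorem 9.2.2]{HS} states that over an analytically unramified Noetherian local domain $R$ with quotient field $K$, every finitely generated $R$-subalgebra of $K$ has module-finite integral closure. It applies because $\widehat{R}$ is regular, hence a domain. So the integral closure $A$ of $R'$ in $K$ is a finitely generated $R$-algebra, and $A\subseteq S$ because regular local rings are normal. Put $\mathfrak{q}=\mathfrak{n}\cap A$ and $T=A_{\mathfrak{q}}$. This is a normal spot over $R$, contained in $S$ and dominated by $S$, and $\mathfrak{m}_TS=\mathfrak{n}$ because $\mathfrak{q}$ contains generators of $\mathfrak{n}$. The ring $A/\mathfrak{q}\subseteq\kappa$ contains $k$ and generators of the algebraic extension $\kappa/k$, so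
\begin{equation}\label{eq:qmax}
A/\mathfrak{q}=\kappa=T/\mathfrak{m}_T\qquad\text{and $\mathfrak{q}$ is a maximal ideal of $A$.}
\end{equation}
The dimension inequality \cite[Theorem 15.5]{MatCRT} implies that a local domain birationally dominating a Noetherian local domain has at most the dimension of the latter. Applied to $R\subseteq T$ and to $T\subseteq S$, it gives $d\ge\dim T\ge\dim S=d$.

\emph{The completion.} Let $T$ be any ring as in the statement; it is Noetherian, being a spot over $R$. Since $\mathfrak{m}_T\widehat{S}=\mathfrak{n}\widehat{S}$, the $\widehat{T}$-module $\widehat{S}$ is $\mathfrak{m}_T$-adically separated, and $\widehat{S}/\mathfrak{m}_T\widehat{S}=\kappa=T/\mathfrak{m}_T$ is generated by $1$. By the complete form of Nakayama's lemma \cite[Theorem 8.4]{MatCRT}, $\widehat{S}$ is generated by $1$, so $\widehat{T}\to\widehat{S}$ is surjective. Its kernel $\mathfrak{p}$ is prime because $\widehat{S}$ is a domain. As $\dim\widehat{T}/\mathfrak{p}=d=\dim\widehat{T}$, no prime lies properly inside $\mathfrak{p}$.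

\emph{The equivalences.} The implication (1)$\Rightarrow$(2) is Lemma~\ref{lem:zmt}. If $S=T$, then $S$ is a spot and $T$ is regular, so (2) implies (1) and (3). The completion of a regular local ring is regular, hence a domain, so (3)$\Rightarrow$(4). Assume (4). Then $\mathfrak{p}=0$ and $\widehat{S}=\widehat{T}$. Write an element of $S$ as $a/b$ with $a,b\in T$ and $b\ne0$. Then $a\in b\widehat{S}\cap T=b\widehat{T}\cap T=bT$ by faithful flatness of $T\to\widehat{T}$, so $a/b\in T$. This is (2).
\end{proof}

\section{Two branches: the case $d=3$, $e=2$}\label{sec:model}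

By Theorem~\ref{thm:B}, a counterexample requires a normal spot $T$, birational over a regular local ring $R$, whose completion is not a domain but has a regular branch of full dimension. We first write down a spot over a polynomial ring with the right completion, see why it is not normal, and then change $R$, but not $\widehat{R}$, to repair this.

Let $R_0=\mathbb{Q}[x,u,v]_{(x,u,v)}$ and
\[
Z=\frac{v^2-u^2}{xu^2},\qquad\text{so that}\qquad v^2=u^2(1+xZ).
\]
The polynomial $v^2-u^2(1+xZ)$ has degree one in $Z$ with coprime coefficients, so it is irreducible and generates the ideal of relations among $x,u,v,Z$. Let $T_0$ be the localization of $R_0[Z]$ at $(x,u,v,Z)$. With $w=\sqrt{1+xZ}=1+\frac12xZ-\frac18x^2Z^2+\cdots$ we have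
\[
\widehat{T_0}=\mathbb{Q}[[x,u,v,Z]]\big/\bigl((v-uw)(v+uw)\bigr).
\]
There are two branches $v=\pm uw$, each with ring $\mathbb{Q}[[x,u,Z]]$, and they meet in codimension one, along $u=v=0$.

The branches can be separated algebraically. The element $W=v/u$ of the quotient field satisfies $W^2=1+xZ$. The ring $\mathbb{Q}[x,u,Z,W]$ is three-dimensional, and $W^2-1-xZ$ is irreducible, so this polynomial generates the relations. Let $S_0$ be the localization at $(x,u,Z,W-1)$. In $S_0$ we have $W-1=xZ/(W+1)$ and $v=uW$, so the maximal ideal is $(x,u,Z)$ and $S_0$ is regular of dimension $3$. It birationally dominates $R_0$ and $T_0$, and $\widehat{S_0}$ is the branch $v=uw$. But $S_0$ is a spot over $R_0$. All hypotheses of Lemma~\ref{lem:zmt} hold for $R_0\subset T_0\subset S_0$ except normality of $T_0$, and the conclusion fails, since $S_0$ is regular and $T_0$ is not.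

To see what exactly prevents normality we use the following test.

\begin{lemma}\label{lem:normal}
Let $T$ be a domain and let $a,b\in T$ be nonzero. If $T_{ab}$ is normal and $T/aT$ and $T/bT$ are reduced, then $T$ is normal.
\end{lemma}

\begin{proof}
Let $\alpha$ be an element of the quotient field that is integral over $T$. Then $\alpha\in T_{ab}$, so $a^ib^j\alpha\in T$ for some $i,j\ge0$; choose them with $i+j$ minimal. Suppose $i+j>0$; by symmetry let $i\ge1$. Put $\beta=a^{i-1}b^j\alpha$, which is integral over $T$, and $c=a\beta\in T$. Multiplying an equation $\beta^l+c_1\beta^{l-1}+\dots+c_l=0$ with $c_1,\dots,c_l\in T$ by $a^l$ gives $c^l+ac_1c^{l-1}+\dots+a^lc_l=0$, so $c^l\in aT$. Since $T/aT$ is reduced, $c\in aT$, that is, $\beta\in T$. This contradicts minimality. Hence $i=j=0$ and $\alpha\in T$.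
\end{proof}

Apply the test to $T_0$ with $a=x$ and $b=f:=u^2$, and put $g:=v^2$. The ring $(T_0)_{xf}$ is a localization of $R_0$, hence normal. The ring $T_0/xT_0$ is a localization of $\mathbb{Q}[u,v,Z]/((v-u)(v+u))$, hence reduced. Only the last condition fails: $T_0/fT_0$ is a localization of $(R_0/(f,g))[Z]$, and $(u^2,v^2)$ is not a radical ideal.

The equation $g=f(1+xZ)$ involves $u$ and $v$ only through $f$ and $g$. So we look for a regular local ring $R$ with completion $\mathbb{Q}[[x,u,v]]$ that contains $x,f,g$ and in which $(f,g)$ is a \emph{prime} ideal. Such a ring cannot contain $u$, and it needs other regular parameters. We take $x,y,z$, where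
\[
u=y+\sigma,\qquad v=z+\tau,\qquad f=(y+\sigma)^2,\qquad g=(z+\tau)^2,
\]
and $\sigma,\tau\in x\mathbb{Q}[[x]]$ are algebraically independent over $\mathbb{Q}(x)$. Let $K=\mathbb{Q}(x,y,z,f,g)$, and let $R$ be the intersection of $K$ with the $x$-adic completion of $\mathbb{Q}[x,y,z]_{(x,y,z)}$, in the manner of Example~\ref{ex:dvr}. We will see that $R$ is regular, and that it has two easily described pieces:
\[
R/xR=\mathbb{Q}[y,z]_{(y,z)},\qquad R_x=\text{a localization of a polynomial ring }\mathbb{Q}(x)[y,z,f,g].
\]
Modulo $x$ the elements $f,g$ are the squares $y^2,z^2$. After inverting $x$ they are independent variables, and this makes $(f,g)$ prime. With $Z=(g-f)/(xf)\in K$, the spot $T=R[Z]_{(x,y,z,Z)}$ passes the test of Lemma~\ref{lem:normal}, although its completion is the same as that of $T_0$.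

It remains to realize the branch $v=uw$ by a Noetherian ring inside $K$. On the branch, $x,y,Z$ are regular parameters and $z$ is the series
\[
\zeta=uw-\tau=y+(\sigma-\tau)+\tfrac12x(y+\sigma)Z-\tfrac18x^2(y+\sigma)Z^2+\cdots .
\]
Since $K=\mathbb{Q}(x,y,Z,f,z)$, we can define $S$ just as $R$: it is the intersection of $K$, embedded by $f\mapsto(y+\sigma)^2$ and $z\mapsto\zeta$, with the $x$-adic completion of $\mathbb{Q}[x,y,Z]_{(x,y,Z)}$. This explains the factor $x$ in the denominator of $Z$. The series for $\sqrt{1+xZ}$ converges $x$-adically, whereas $1+Z'$ with $Z'=(g-f)/f$ would have no square root even modulo $x$, in $\mathbb{Q}[y,Z']_{(y,Z')}$.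

One sees the difference between $T$ and $S$ modulo $x$. The ring $T/xT$ is the localization of $\mathbb{Q}[y,z,Z]/(z^2-y^2)$ at the origin, with components $z=y$ and $z=-y$, while $S/xS=\mathbb{Q}[y,Z]_{(y,Z)}$, where $z=\zeta$ reduces to $y$. So $(z-y)/x$ lies in $S$ but not in $T$, and Lemma~\ref{lem:zmt} shows that $S$ is not a spot. The next three sections carry this out for all $\mathfrak{o}$, $e$ and $d$.

\section{Regular local rings as intersections}\label{sec:intersection}

The intersection of a Noetherian domain $E$ with a subfield of its quotient field has no evident reason to be Noetherian. We will deduce the Noetherian property from faithful flatness of $E$ over the intersection, and flatness can be checked separately modulo $x$ and after inverting $x$.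

\begin{lemma}\label{lem:flat}
Let $A\to E$ be a ring map and let $x\in A$ be a nonzerodivisor on $A$ and on $E$. If $A/xA\to E/xE$ and $A_x\to E_x$ are flat, then $A\to E$ is flat.
\end{lemma}

\begin{proof}
We show that $\operatorname{Tor}^A_1(M,E)=0$ for every $A$-module $M$, first for modules that are $x$-power torsion. The resolution $0\to A\xrightarrow{x}A\to A/xA\to0$ and injectivity of $x$ on $E$ give $\operatorname{Tor}^A_i(A/xA,E)=0$ for $i\ge1$. So if $C_\bullet\to E$ is a free resolution over $A$, then $C_\bullet/xC_\bullet$ is a free resolution of $E/xE$ over $A/xA$. If $xN=0$, then $N\otimes_AC_\bullet=N\otimes_{A/xA}(C_\bullet/xC_\bullet)$, and therefore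
\[
\operatorname{Tor}^A_i(N,E)=\operatorname{Tor}^{A/xA}_i(N,E/xE)=0\qquad(i\ge1).
\]
If $x^jN=0$, the sequence $0\to xN\to N\to N/xN\to0$ and induction on $j$ give the same vanishing. If every element of $N$ is killed by a power of $x$, then $N$ is the union of the submodules killed by $x^j$, and $\operatorname{Tor}$ commutes with direct limits, so again $\operatorname{Tor}^A_i(N,E)=0$ for $i\ge1$.

Now let $M$ be arbitrary, let $N\subseteq M$ be the submodule of elements killed by a power of $x$, and let $M'=M/N$. Then $x$ is injective on $M'$. Since $\operatorname{Tor}^A_1(N,E)=0$, the module $\operatorname{Tor}^A_1(M,E)$ embeds in $\operatorname{Tor}^A_1(M',E)$. The sequence $0\to M'\xrightarrow{x}M'\to M'/xM'\to0$ and $\operatorname{Tor}^A_2(M'/xM',E)=0$ show that $x$ is injective on $\operatorname{Tor}^A_1(M',E)$. Hence this module embeds in its localization $\operatorname{Tor}^{A_x}_1(M'_x,E_x)$, which is zero.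
\end{proof}

Let $\mathfrak{o},x,k,Q,\widehat{\mathfrak{o}}$ be as in Theorem~\ref{thm:A}; note that $\mathfrak{o}_x=Q$ and that $\widehat{Q}=\widehat{\mathfrak{o}}_x$ is a field. Let $Y=(Y_1,\dots,Y_n)$ be variables, let $\Lambda=\mathfrak{o}[Y]_{(x,Y)}$, and let
\[
E=\varprojlim_i\Lambda/x^i\Lambda
\]
be the $x$-adic completion of $\Lambda$. By the standard properties of completions of Noetherian rings, $E$ is Noetherian, flat over $\Lambda$ and $x$-adically complete, $E/x^iE=\Lambda/x^i\Lambda$, and $x$ lies in the Jacobson radical of $E$. By flatness $x$ is a nonzerodivisor on $E$, and $\Lambda\subseteq E$ by the Krull intersection theorem. Since $E/xE=k[Y]_{(Y)}$, the ring $E$ is local with maximal ideal $\mathfrak{m}_E=(x,Y)E$. We use twice the following fact: if $x$ is a nonzerodivisor in the maximal ideal of a Noetherian local ring $A$ and $A/xA$ is regular of dimension $n$, then $\dim A=n+1$ and the maximal ideal has $n+1$ generators, so $A$ is regular. Thus $E$ is a regular local ring of dimension $n+1$, in particular a domain.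

Since $\widehat{\mathfrak{o}}/x^i\widehat{\mathfrak{o}}=\mathfrak{o}/x^i\mathfrak{o}$, the rings $\widehat{\mathfrak{o}}[Y]_{(x,Y)}$ and $\Lambda$ have the same quotients modulo $x^i$. So $E$ is also the $x$-adic completion of the Noetherian local ring $\widehat{\mathfrak{o}}[Y]_{(x,Y)}$. Hence $\widehat{\mathfrak{o}}[Y]\subseteq E$, the ring $E$ is flat over $\widehat{\mathfrak{o}}[Y]$, and
\begin{equation}\label{eq:Eflat}
\widehat{Q}[Y]\longrightarrow E_x\quad\text{is flat.}
\end{equation}

\begin{proposition}\label{prop:int}
Let $P=\mathfrak{o}[Y,F_1,\dots,F_m]$ be a polynomial ring, and let $\psi\colon P\to E$ be an $\mathfrak{o}[Y]$-algebra map such that $P_x\to E_x$ is flat. Then $\psi$ is injective. Regard $P$ as a subring of $E$, let $K=\operatorname{Frac}P\subseteq\operatorname{Frac}E$, and let $A=K\cap E$. Then: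
\begin{enumerate}
\item[(a)] $A$ is a regular local ring of dimension $n+1$ with quotient field $K$ and maximal ideal $\mathfrak{m}_A=(x,Y)A=\mathfrak{m}_E\cap A$, and $A/xA=E/xE=k[Y]_{(Y)}$;
\item[(b)] $A_x$ is a localization of $P_x=Q[Y,F_1,\dots,F_m]$;
\item[(c)] $\mathfrak{m}_E^i\cap A=\mathfrak{m}_A^i$ for all $i$, and $\widehat{A}=\widehat{E}$.
\end{enumerate}
\end{proposition}

\begin{proof}
A nonzero $a\in P$ is a nonzerodivisor on $P_x$, hence on the flat $P_x$-module $E_x\ne0$. So $\psi(a)\ne0$.

(b) Since $x\in P$, we have $A_x=K\cap E_x$. Let $\Sigma$ be the set of elements of $P_x$ that are units in $E_x$. Then $\Sigma^{-1}P_x\subseteq K\cap E_x$. Conversely, let $\alpha=a/b\in K\cap E_x$ with $a,b$ coprime in the unique factorization domain $P_x$. Then $a$ is a nonzerodivisor on $P_x/bP_x$, hence by flatness on $E_x/bE_x$. But $a=\alpha b\in bE_x$ acts as zero on $E_x/bE_x$. So $E_x/bE_x=0$, that is, $b\in\Sigma$. Thus $A_x=\Sigma^{-1}P_x$. In particular $E_x=\Sigma^{-1}E_x$ is flat over $A_x$.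

(a) If $\alpha\in A\setminus\mathfrak{m}_E$, then $\alpha^{-1}\in K\cap E=A$. So $A$ is local with maximal ideal $\mathfrak{m}_A=\mathfrak{m}_E\cap A$. If $\alpha\in A$ and $\alpha=x\varepsilon$ with $\varepsilon\in E$, then $\varepsilon=\alpha/x\in K\cap E=A$. So $xE\cap A=xA$, and $A/xA\to E/xE$ is injective. Since $\mathfrak{o}[Y]\subseteq P$, we have $\Lambda\subseteq K\cap E=A$, so $A/xA\to E/xE=\Lambda/x\Lambda$ is also surjective. By Lemma~\ref{lem:flat}, $A\to E$ is flat. A flat local map is faithfully flat, so $IE\cap A=I$ for every ideal $I$ of $A$. An ascending chain of ideals of $A$ therefore stabilizes as soon as its extension to $E$ does, and $A$ is Noetherian. Since $A/xA=k[Y]_{(Y)}$ is regular of dimension $n$, the ring $A$ is regular of dimension $n+1$ with $\mathfrak{m}_A=(x,Y)A$. Finally $\operatorname{Frac}A=K$ because $P\subseteq A\subseteq K$.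

(c) We have $\mathfrak{m}_E=\mathfrak{m}_AE$, so $\mathfrak{m}_E^i\cap A=\mathfrak{m}_A^iE\cap A=\mathfrak{m}_A^i$. Thus $A/\mathfrak{m}_A^i\to E/\mathfrak{m}_E^i$ is injective. It is surjective because $\Lambda\subseteq A$ maps onto $E/x^iE$, hence onto $E/\mathfrak{m}_E^i$.
\end{proof}

For $n=0$ and $m=1$ the flatness hypothesis concerns a map $Q[F]\to\widehat{Q}$ and says that the image of $F$ is transcendental over $Q$; this is the situation of Example~\ref{ex:dvr}. In the same way, algebraic independence of $\sigma$ and $\tau$ enters the proof of Theorem~\ref{thm:A} only through the next lemma.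

\begin{lemma}\label{lem:indep}
Let $\sigma,\tau\in\widehat{Q}$ be algebraically independent over $Q$, let $C$ be a $Q$-algebra and let $s,s'$ be variables. Then the $C$-algebra map $C[s,s']\to C\otimes_Q\widehat{Q}$ with $s\mapsto1\otimes\sigma$, $s'\mapsto1\otimes\tau$ is flat.
\end{lemma}

\begin{proof}
The map $Q[s,s']\to\widehat{Q}$ is injective, so it is the localization $Q[s,s']\to Q(s,s')$ followed by a field extension, and it is flat. Apply $C\otimes_Q-$.
\end{proof}

\section{The rings $R$ and $S$}\label{sec:RS}

Fix the data of Theorem~\ref{thm:A}, and let $t=(t_1,\dots,t_{d-3})$ be variables; they only serve to raise the dimension. We apply Proposition~\ref{prop:int} twice, with $n=d-1$ and $m=2$. Each time flatness is proved by adjoining formal $e$-th roots to $P_x$, which is a free extension, and then changing variables so that $\sigma$ and $\tau$ become images of variables.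

\subsection*{The ring $R$}
Take $Y=(y,z,t)$ and write $\Lambda_R,E_R$ for $\Lambda,E$. Let $P_R=\mathfrak{o}[y,z,t,F,G]$ and let $\psi_R\colon P_R\to E_R$ be the $\mathfrak{o}[y,z,t]$-algebra map
\[
F\mapsto f:=(y+\sigma)^e,\qquad G\mapsto g:=(z+\tau)^e .
\]

\begin{lemma}\label{lem:flatR}
The map $(P_R)_x\to(E_R)_x$ is flat.
\end{lemma}

\begin{proof}
Let $C=Q[y,z,t]$ and $B=C[U,V]$, and map $(P_R)_x=C[F,G]$ to $B$ by $F\mapsto U^e$, $G\mapsto V^e$. Then $B$ is free over $(P_R)_x$ with basis $U^iV^j$, $0\le i,j<e$. With $s=U-y$ and $s'=V-z$, the ring $B$ is the polynomial ring $C[s,s']$. By Lemma~\ref{lem:indep} and \eqref{eq:Eflat}, the maps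
\[
(P_R)_x\longrightarrow B\longrightarrow C\otimes_Q\widehat{Q}=\widehat{Q}[y,z,t]\longrightarrow(E_R)_x
\]
are flat. The second map sends $U=y+s$ to $y+\sigma$ and $V=z+s'$ to $z+\tau$, so the composite is $\psi_R$ localized at $x$.
\end{proof}

Let $R=\operatorname{Frac}(P_R)\cap E_R$. By Proposition~\ref{prop:int}, $R$ is a regular local ring of dimension $d$ with maximal ideal $\mathfrak{m}=(x,y,z,t)R$ and residue field $k$.

\subsection*{The ring $S$}
Take $Y=(y,Z,t)$ and write $E_S$ for $E$. The polynomial $W^e-(1+xZ)$ has the root $1$ modulo $x$, and its derivative there is the unit $e$. Since $E_S$ is $x$-adically complete, Hensel's lemma gives $w\in E_S$ with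
\[
w^e=1+xZ,\qquad w\equiv1\pmod{xE_S},
\]
and $w$ is a unit. Let $P_S=\mathfrak{o}[y,Z,t,F,H]$ and let $\psi_S\colon P_S\to E_S$ be the $\mathfrak{o}[y,Z,t]$-algebra map
\[
F\mapsto(y+\sigma)^e,\qquad H\mapsto\zeta:=(y+\sigma)w-\tau .
\]

\begin{lemma}\label{lem:flatS}
The map $(P_S)_x\to(E_S)_x$ is flat.
\end{lemma}

\begin{proof}
The new feature is that $w$ does not lie in $\widehat{Q}[y,Z,t]$, so a formal root $W$ must be adjoined and then specialized to $w$. Let
\[
C=Q[y,Z,t,W]/(W^e-1-xZ),\qquad B=C[U,H],
\]
and map $(P_S)_x=Q[y,Z,t,F,H]$ to $B$ by $F\mapsto U^e$. Then $B$ is free over $(P_S)_x$ with basis $U^iW^j$, $0\le i,j<e$. Put $s=U-y$ and $s'=UW-H$. This change of variables over $C$ has the inverse $U=s+y$, $H=(s+y)W-s'$, so $B$ is the polynomial ring $C[s,s']$. By Lemma~\ref{lem:indep} the map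
\[
B\longrightarrow N:=C\otimes_Q\widehat{Q}=\widehat{Q}[y,Z,t][W]/(W^e-1-xZ),\qquad s\mapsto\sigma,\quad s'\mapsto\tau,
\]
is flat. Base change of \eqref{eq:Eflat} shows that $N\to(E_S)_x[W]/(W^e-w^e)$ is flat. Write $W^e-w^e=(W-w)q(W)$ with $q(W)=\sum_{i=0}^{e-1}W^iw^{e-1-i}$. Modulo $W-w$, the polynomial $q$ is congruent to $q(w)=ew^{e-1}$, a unit. So $W-w$ and $q$ generate the unit ideal, and by the Chinese remainder theorem
\[
(E_S)_x[W]/(W^e-w^e)\cong(E_S)_x\times(E_S)_x[W]/(q).
\]
The projection to the first factor, which sends $W$ to $w$, is a localization, hence flat. The flat composite $(P_S)_x\to B\to N\to(E_S)_x$ is a $Q[y,Z,t]$-algebra map with $F\mapsto U^e\mapsto(y+\sigma)^e$ and $H=UW-s'\mapsto(y+\sigma)w-\tau$. So it is $\psi_S$ localized at $x$.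
\end{proof}

Let $S=\operatorname{Frac}(P_S)\cap E_S$. By Proposition~\ref{prop:int}, $S$ is a regular local ring of dimension $d$ with maximal ideal $\mathfrak{n}=(x,y,Z,t)S$ and residue field $k$.

\begin{remark}\label{rem:w}
In contrast with the model of Section~\ref{sec:model}, the root $w$ is not in the quotient field of $S$. In the proof above, $C\cong Q[y,t,W]$ because $Z=(W^e-1)/x$, so $B$ is a domain and the flat map $B\to(E_S)_x$ is injective. Since $e\ge2$, the elements $1$ and $W$ belong to a basis of $B$ over $(P_S)_x$, so $1$ and $w$ are linearly independent over $\operatorname{Frac}P_S$.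
\end{remark}

\subsection*{The inclusion $R\subseteq S$}
So far $R$ and $S$ live in different rings. An isomorphism of quotient fields is easy to write down. To see that it carries $R$ into $S$, we need a compatible map $E_R\to E_S$, namely the substitution $z=\zeta$.

\begin{proposition}\label{prop:dom}
There is an isomorphism $\operatorname{Frac}R\to\operatorname{Frac}S$ over $Q(y,t)$ that maps $R$ into $S$. If $R$ is identified with its image, then $S$ birationally dominates $R$ and $Z=(g-f)/(xf)$.
\end{proposition}

\begin{proof}
Let $\varphi\colon P_R\to P_S$ be the $\mathfrak{o}$-algebra map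
\[
y\mapsto y,\qquad t\mapsto t,\qquad z\mapsto H,\qquad F\mapsto F,\qquad G\mapsto F(1+xZ).
\]
Since
\begin{equation}\label{eq:Z}
Z=\frac{\varphi(G)-\varphi(F)}{x\,\varphi(F)},
\end{equation}
the images of the $d+1$ variables $y,z,t,F,G$ generate the field $\operatorname{Frac}P_S$ over $Q$. This field has transcendence degree $d+1$ over $Q$, so the images are algebraically independent. Hence $\varphi$ is injective and induces an isomorphism of quotient fields.

Since $\sigma,\tau\in x\widehat{\mathfrak{o}}$, we have $\zeta\in\mathfrak{m}_{E_S}$. So the preimage of $\mathfrak{m}_{E_S}$ under the $\mathfrak{o}$-algebra map $\mathfrak{o}[y,z,t]\to E_S$ with $y\mapsto y$, $z\mapsto\zeta$, $t\mapsto t$ contains the maximal ideal $(x,y,z,t)$, and hence equals it. The map therefore extends to $\Lambda_R$, and passing to the limit of the maps $\Lambda_R/x^i\Lambda_R\to E_S/x^iE_S$ we obtain $\Phi\colon E_R\to E_S$. It is local, since it sends the generators $x,y,z,t$ of $\mathfrak{m}_{E_R}$ into $\mathfrak{m}_{E_S}$. It fixes $\widehat{\mathfrak{o}}$: for $\rho\in\widehat{\mathfrak{o}}$ and $i\ge1$ write $\rho=\rho_i+x^ic_i$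 with $\rho_i\in\mathfrak{o}$ and $c_i\in\widehat{\mathfrak{o}}$; then $\Phi(\rho)-\rho=x^i(\Phi(c_i)-c_i)\in x^iE_S$ for all $i$, so $\Phi(\rho)=\rho$. Therefore $\Phi(f)=(y+\sigma)^e$ and
\[
\Phi(g)=(\zeta+\tau)^e=(y+\sigma)^ew^e=(y+\sigma)^e(1+xZ).
\]
Comparing the images of $y,t,z,F,G$, we see that the square
\[
\begin{array}{ccc}
P_R&\xrightarrow{\ \varphi\ }&P_S\\[2pt]
{\scriptstyle\psi_R}\big\downarrow\phantom{\scriptstyle\psi_R}&&\phantom{\scriptstyle\psi_S}\big\downarrow{\scriptstyle\psi_S}\\[2pt]
E_R&\xrightarrow{\ \Phi\ }&E_S
\end{array}
\]
commutes.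

Let $r=a/b\in R$ with $a,b\in P_R$ and $b\ne0$. Applying $\Phi$ to the equation $a=br$ in $E_R$ gives $\varphi(a)=\varphi(b)\Phi(r)$ in $E_S$, with $\varphi(b)\ne0$. So $\Phi(r)=\varphi(a)/\varphi(b)\in\operatorname{Frac}(P_S)\cap E_S=S$. Thus the field isomorphism maps $R$ into $S$ and agrees with $\Phi$ on $R$. As $\Phi$ is local, $\mathfrak{m}\subseteq\mathfrak{m}_{E_S}\cap S=\mathfrak{n}$, so the proper ideal $\mathfrak{n}\cap R$ equals $\mathfrak{m}$. The formula for $Z$ is \eqref{eq:Z}.
\end{proof}

From now on $R\subseteq S\subseteq K$, where $K$ is the common quotient field.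

\section{A normal spot that is not regular}\label{sec:T}

Of the regular parameters $x,y,Z,t$ of $S$, only $Z$ was not chosen in $R$. So the candidate for the ring in Lemma~\ref{lem:zmt} is
\[
T=R[Z]_{\mathfrak{n}\cap R[Z]} .
\]
By construction $R\subseteq T\subseteq S$ and $\mathfrak{n}\cap T=\mathfrak{m}_T$. The proper ideal $\mathfrak{n}\cap R[Z]$ contains $(\mathfrak{m},Z)R[Z]$, and $R[Z]/(\mathfrak{m},Z)$ is a nonzero quotient of the field $k=R/\mathfrak{m}$. So the two ideals are equal and $T/\mathfrak{m}_T=k=S/\mathfrak{n}$. Moreover $\mathfrak{m}_TS=\mathfrak{n}$, because $x,y,Z,t\in\mathfrak{m}_T$. It remains to show that $T$ is normal and that $T\ne S$. Both follow from a presentation of $T$ as a hypersurface, which rests on three properties of $x,f,g$ in $R$.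

Put $D=R/xR=E_R/xE_R=k[y,z,t]_{(y,z,t)}$. Since $\sigma,\tau\in x\widehat{\mathfrak{o}}$, the images of $f$ and $g$ in $D$ are $y^e$ and $z^e$.

\begin{lemma}\label{lem:fg}
\begin{enumerate}
\item[(i)] The elements $x,f,g$, in any order, form a regular sequence in $R$.
\item[(ii)] The ideal $(f,g)R$ is prime.
\item[(iii)] The elements $xf$ and $g-f$ have no common prime factor in $R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The element $x$ is a nonzerodivisor and $y^e,z^e$ is a regular sequence in $D$. In a Noetherian local ring, a permutation of a regular sequence in the maximal ideal is again regular.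

(ii) By Proposition~\ref{prop:int}(b), $R_x/(f,g)R_x$ is a localization of $Q[y,z,t,F,G]/(F,G)=Q[y,z,t]$, so it is a domain or zero. By (i), $x$ is a nonzerodivisor on the nonzero ring $R/(f,g)R$, which therefore embeds in $R_x/(f,g)R_x$. So the latter is nonzero, and both rings are domains.

(iii) Let $\pi$ be a prime element dividing $xf$ and $g-f$; it divides $x$ or $f$. The element $x$ is prime, since $D$ is a domain, and it does not divide $g-f$, whose image $z^e-y^e$ in $D$ is nonzero. So $\pi$ does not divide $x$. Then $\pi$ divides $f$ and $g$, say $f=\pi a$ and $g=\pi b$. From $ga=fb$ and the regularity of the sequence $f,g$ we get $a\in fR=\pi aR$, so $\pi$ is a unit, which is absurd.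
\end{proof}

\begin{proposition}\label{prop:T}
Let $X$ be a variable and $L=xfX-(g-f)\in R[X]$. Then $T=R[X]_{(\mathfrak{m},X)}/(L)$, with $X\mapsto Z$. The ring $T$ has dimension $d$, is normal, and is not regular.
\end{proposition}

\begin{proof}
\emph{Presentation.} The regular local ring $R$ is a unique factorization domain, and $L$ is primitive by Lemma~\ref{lem:fg}(iii). A polynomial in $R[X]$ that vanishes at $Z$ is divisible in $K[X]$ by $X-Z$, that is, by $L=xf\cdot(X-Z)$. By Gauss's lemma it is divisible by $L$ in $R[X]$. So $R[Z]=R[X]/(L)$, and localizing at $(\mathfrak{m},X)$ gives the presentation. The ring $R[X]_{(\mathfrak{m},X)}$ is regular of dimension $d+1$ and $L$ is a nonzero nonunit in it, so $\dim T=d$.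

\emph{$T$ is not regular.} Since $e\ge2$ and $y+\sigma,z+\tau\in\mathfrak{m}_{E_R}$, Proposition~\ref{prop:int}(c) gives $f,g\in\mathfrak{m}_{E_R}^2\cap R=\mathfrak{m}^2$. So $L\in(\mathfrak{m},X)^2$, and $\mathfrak{m}_T/\mathfrak{m}_T^2$ has dimension $d+1>\dim T$.

\emph{$T$ is normal.} We verify the hypotheses of Lemma~\ref{lem:normal} with $a=x$ and $b=f$.
Since $Z\in R_{xf}$, we have $R[Z]_{xf}=R_{xf}$. So $T_{xf}$ is a localization of the normal domain $R$, hence normal.
Since $(L,f)=(f,g)$ in $R[X]$, the ring $T/fT$ is a localization of $(R/(f,g)R)[X]$ at a prime, and this is a domain by Lemma~\ref{lem:fg}(ii).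
Since $L$ reduces to $y^e-z^e$ modulo $x$, the ring $T/xT$ is a localization of $D[X]/(z^e-y^e)$, hence of $D_0[t,X]$ with $D_0=k[y,z]/(z^e-y^e)$. The polynomial $z^e-y^e$ is monic in $z$, so $D_0$ is free over $k[y]$ and embeds in $k(y)[z]/(z^e-y^e)$. As $e\ne0$ in $k$, the polynomial $z^e-y^e$ is coprime in $k(y)[z]$ to its derivative $ez^{e-1}$, so it is squarefree and $k(y)[z]/(z^e-y^e)$ is a product of fields. Hence $D_0$ is reduced. Polynomial rings over reduced rings and localizations of reduced rings are reduced, so $T/xT$ is reduced.
\end{proof}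

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The rings $R$ and $S$ of Section~\ref{sec:RS} are regular local of dimension $d$, and $S$ birationally dominates $R$ by Proposition~\ref{prop:dom}. By the first paragraph of this section and Proposition~\ref{prop:T}, the rings $R\subseteq T\subseteq S$ satisfy the hypotheses of Lemma~\ref{lem:zmt}. If $S$ were a spot over $R$, then $S=T$. This is impossible, because $S$ is regular and $T$ is not.
\end{proof}

\begin{remark}\label{rem:hyp}
The condition $d\ge3$ makes room for the regular sequence $x,f,g$. The condition $e\ge2$ makes $T$ singular. For $e=1$ the element $g-f$ maps to $z-y$ in $D$, so $g-f\notin\mathfrak{m}^2$ and $L\notin(\mathfrak{m},X)^2$; then $T$ is regular, and $S=T$ by Theorem~\ref{thm:B}. Invertibility of $e$ is used for the existence of $w$, for the splitting in Lemma~\ref{lem:flatS}, and for the reducedness of $T/xT$. The last fails if $p=\operatorname{char}k$ divides $e$, since then $z^e-y^e=(z^{e/p}-y^{e/p})^p$ in $D$.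
\end{remark}

\section{Nagata rings}\label{sec:nagata}

We use the following standard facts.
\begin{enumerate}
\item[(N)] Finitely generated algebras over Nagata rings, and their localizations, are Nagata rings, and a Nagata local domain is analytically unramified \cite[\S36]{Nagata}, \cite[\S31]{MatCA}.
\item[(E)] A localization $\Gamma$ at a prime ideal of a finitely generated algebra over a complete Noetherian local ring is excellent. In particular the fibers of the flat map $\Gamma\to\widehat{\Gamma}$ are regular rings.
\item[(F)] If $(A_1,\mathfrak{m}_1)\to A_2$ is a flat local map of Noetherian local rings and $\Psi=A_2/\mathfrak{m}_1A_2$, then $\dim A_2=\dim A_1+\dim\Psi$ and $\operatorname{depth}A_2=\operatorname{depth}A_1+\operatorname{depth}\Psi$. If $A_1$ and $\Psi$ are regular, so is $A_2$.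
\item[(S)] Serre's criterion: all localizations of a Noetherian ring $A$ at prime ideals are normal domains if and only if $A_{\mathfrak{Q}}$ is regular whenever $\operatorname{ht}\mathfrak{Q}\le1$, and $\operatorname{depth}A_{\mathfrak{Q}}\ge2$ whenever $\operatorname{ht}\mathfrak{Q}\ge2$.
\end{enumerate}

We prove that $\widehat{T}$ is a domain by verifying the conditions in (S), sorting the primes $\mathfrak{Q}$ of $\widehat{T}$ by their contraction to $T$. The Nagata property gives only that the rings $\widehat{T}/\mathfrak{P}\widehat{T}$ are reduced. That is enough over nonzero primes $\mathfrak{P}$ of $T$, where $T_{\mathfrak{P}}$ itself contributes to the depth. Over $\mathfrak{P}=0$ it is not enough, and there we use instead that $T$ is birational over $R$ and that $\widehat{R}$ is regular.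

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $d=\dim R=0$, then $S=R$. Let $d\ge1$, and let $K$, $A$, $\mathfrak{q}$ and $T=A_{\mathfrak{q}}$ be as constructed in the proof of Theorem~\ref{thm:B}. By that theorem it suffices to show that $\widehat{T}$ is a domain.

\emph{Step 1: $\widehat{T}_{\mathfrak{Q}}$ is regular for every prime $\mathfrak{Q}$ of $\widehat{T}$ with $\mathfrak{Q}\cap T=0$.}
We factor $T\to\widehat{T}$ through an excellent ring, obtained by completing $R$ first. Put $A'=\widehat{R}\otimes_RA$ and $\mathfrak{q}'=\mathfrak{q}A'$. Since $\mathfrak{m}\subseteq\mathfrak{q}$, the $R$-module $A/\mathfrak{q}^i$ is killed by $\mathfrak{m}^i$, and $\widehat{R}/\mathfrak{m}^i\widehat{R}=R/\mathfrak{m}^i$. Hence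
\[
A'/\mathfrak{q}'^{\,i}=\widehat{R}\otimes_RA/\mathfrak{q}^i=A/\mathfrak{q}^i\qquad(i\ge1).
\]
By \eqref{eq:qmax}, $\mathfrak{q}$ is maximal, so $\mathfrak{q}'$ is maximal. Put $\Gamma=A'_{\mathfrak{q}'}$. Elements of $A\setminus\mathfrak{q}$ map outside $\mathfrak{q}'$, so $\Gamma$ is a $T$-algebra. Powers of a maximal ideal have local quotient rings, so $\Gamma/\mathfrak{q}'^{\,i}\Gamma=A'/\mathfrak{q}'^{\,i}=A/\mathfrak{q}^i=T/\mathfrak{m}_T^i$. Thus $\widehat{\Gamma}=\widehat{T}$, compatibly with the maps from $T$. By (E), $\Gamma\to\widehat{T}$ is flat with regular fibers.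

The ring $\Gamma\otimes_TK$ is a localization of $A'\otimes_AK=\widehat{R}\otimes_RK$. As $K$ is the quotient field of $R$, this is a localization of the regular local ring $\widehat{R}$. So $\Gamma\otimes_TK$ is a regular ring. Let $\mathfrak{Q}_0$ be the contraction of $\mathfrak{Q}$ to $\Gamma$. Since $\mathfrak{Q}\cap T=0$, the prime $\mathfrak{Q}_0$ contains the image of no nonzero element of $T$, so $\Gamma_{\mathfrak{Q}_0}$ is a local ring of $\Gamma\otimes_TK$ and is regular. The closed fiber of the flat local map $\Gamma_{\mathfrak{Q}_0}\to\widehat{T}_{\mathfrak{Q}}$ is a local ring of a fiber of $\Gamma\to\widehat{T}$, hence regular. By (F), $\widehat{T}_{\mathfrak{Q}}$ is regular.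

\emph{Step 2: $\widehat{T}/\mathfrak{P}\widehat{T}$ is reduced for every prime $\mathfrak{P}$ of $T$.}
The ring $T/\mathfrak{P}$ is a spot over $R$, so by (N) it is a Nagata local domain and its completion $\widehat{T}/\mathfrak{P}\widehat{T}$ is reduced. This is the only use of the Nagata hypothesis.

\emph{Step 3: Serre's criterion.}
Let $\mathfrak{Q}$ be a prime of $\widehat{T}$, let $\mathfrak{P}=\mathfrak{Q}\cap T$, and let $\Psi=\widehat{T}_{\mathfrak{Q}}/\mathfrak{P}\widehat{T}_{\mathfrak{Q}}$ be the closed fiber of the flat local map $T_{\mathfrak{P}}\to\widehat{T}_{\mathfrak{Q}}$. By (F), $\operatorname{ht}\mathfrak{Q}=\operatorname{ht}\mathfrak{P}+\dim\Psi$.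

If $\mathfrak{P}=0$, then $\widehat{T}_{\mathfrak{Q}}$ is regular by Step~1, and its depth equals $\operatorname{ht}\mathfrak{Q}$.

If $\operatorname{ht}\mathfrak{P}=1$, then $T_{\mathfrak{P}}$ is a discrete valuation ring because $T$ is normal, and $\Psi$ is reduced by Step~2. Suppose first that $\operatorname{ht}\mathfrak{Q}=1$. Then $\Psi$ is a reduced Artinian local ring, that is, a field. So the maximal ideal of the one-dimensional ring $\widehat{T}_{\mathfrak{Q}}$ is generated by a uniformizer of $T_{\mathfrak{P}}$, and $\widehat{T}_{\mathfrak{Q}}$ is regular. Suppose next that $\operatorname{ht}\mathfrak{Q}\ge2$. Then $\dim\Psi\ge1$. The associated primes of a reduced Noetherian ring are its minimal primes, so the maximal ideal of $\Psi$ is not associated and $\operatorname{depth}\Psi\ge1$. By (F), $\operatorname{depth}\widehat{T}_{\mathfrak{Q}}\ge1+1=2$.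

If $\operatorname{ht}\mathfrak{P}\ge2$, then $\operatorname{ht}\mathfrak{Q}\ge2$, and $\operatorname{depth}\widehat{T}_{\mathfrak{Q}}\ge\operatorname{depth}T_{\mathfrak{P}}\ge2$ by (F) and by (S) for the normal domain $T$.

In all cases the conditions in (S) hold at $\mathfrak{Q}$. So the local ring $\widehat{T}$ is a normal domain.
\end{proof}

By Theorem~\ref{thm:C}, the rings $R$ of Theorem~\ref{thm:A} are not Nagata rings. This can be seen directly, and it shows how the two theorems fit together.

\begin{remark}\label{rem:notnagata}
Let $R,S,T$ be as in Sections~\ref{sec:RS} and~\ref{sec:T}, and put $u=y+\sigma$, $v=z+\tau$. By Proposition~\ref{prop:int}(c), $\widehat{R}=\widehat{E_R}$, and $x,u,v,t$ is a regular system of parameters of this ring because $(x,u,v,t)=(x,y,z,t)$. The domain $R/(f,g)R$ has completion $\widehat{R}/(u^e,v^e)$, in which $u$ is nilpotent and nonzero, since $u\notin\mathfrak{m}^2\widehat{R}\supseteq(u^e,v^e)$. By (N), $R$ is not a Nagata ring.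

By Proposition~\ref{prop:T}, $\widehat{T}=\widehat{R}[[X]]/(v^e-u^e(1+xX))$. Let $w_X\equiv1\pmod{x}$ be the $e$-th root of $1+xX$ in $\widehat{R}[[X]]$ given by Hensel's lemma. Then
\[
v^e-u^e(1+xX)=(v-uw_X)\sum_{i=0}^{e-1}v^i(uw_X)^{e-1-i}
\]
is a product of two nonunits, so $\widehat{T}$ is not a domain. The element $v-uw_X$ is congruent to $z-y$ modulo $x$, so $\widehat{R}[[X]]/(v-uw_X)$ is a regular local ring of dimension $d$. The surjection $\widehat{T}\to\widehat{S}$ of Theorem~\ref{thm:B} kills $v-uw_X$, because $z+\tau=\zeta+\tau=uw$ in $\widehat{S}$ and $w_X\mapsto w$ by the uniqueness in Hensel's lemma. A surjection of $d$-dimensional Noetherian local domains is an isomorphism, so the prime $\mathfrak{p}$ of Theorem~\ref{thm:B} is generated by $v-uw_X$. Finally, Step~2 of the proof of Theorem~\ref{thm:C} fails at the height one prime $\mathfrak{P}=fT$: here $\widehat{T}/\mathfrak{P}\widehat{T}=\widehat{R}[[X]]/(u^e,v^e)$ is not reduced.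
\end{remark}

\begin{thebibliography}{9}

\bibitem{HS}
Huneke and Swanson, \emph{Integral Closure of Ideals, Rings, and Modules}.

\bibitem{MatCA}
Matsumura, \emph{Commutative Algebra}.

\bibitem{MatCRT}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{Nagata}
Nagata, \emph{Local Rings}.

\bibitem{Stacks}
\emph{The Stacks Project}.

\bibitem{UBP}
\emph{The uniform bound problem for local birational nonsingular morphisms},
\texttt{http://www.ams.org/}\allowbreak\texttt{journals/tran/}\allowbreak\texttt{1989-312-01/}\allowbreak\texttt{S0002-9947-1989-0983873-3/}\allowbreak\texttt{S0002-9947-1989-0983873-3.pdf}.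

\end{thebibliography}
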